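# Siegel cusp forms recovered from the curves $\tau\mapsto\tau s$

## 1. Degree one, where one substitution is enough

Write $e(z)=e^{2\pi i z}$ and, for $\tau$ in the upper half-plane $\mathbb H$ and $r\in\mathbb Q$, $q^r=e(r\tau)$. Take a formal series $\sum_{T\ge 1}a(T)q^T$ with arbitrary complex coefficients, no convergence assumed, and impose the condition that there is a cusp form $f$ of weight $k$ for $\mathrm{SL}_2(\mathbb Z)$ whose $q$-expansion is this series. Then the series converges and is a cusp form, because the condition says so. Likewise, for a finite set $\mathcal T$ of positive integers, the sums $\sum_{T\in\mathcal T}a(T)q^T$ that are pieces of a formal series with this property are exactly the pieces of cusp forms. The condition is a system of linear equations in the $a(T)$: the vector of coefficients must lie in a finite-dimensional space. So in degree one a cusp form is trivially characterized, among formal series, by linear relations.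

What changes in degree $n$? The coefficients $a(T)$ are now indexed by positive definite $n\times n$ matrices, and the function to be built lives in $n(n+1)/2$ complex variables. We can still restrict to one variable: choose a positive definite integral matrix $s$, put $Z=\tau s$, and ask that the resulting series in $q$ be an elliptic cusp form. But the coefficient of $q^N$ is now a sum of all $a(T)$ with $\mathrm{tr}(sT)=N$, so each $s$ forgets a great deal. And each $s$ yields a convergent function of one variable, which by itself says nothing about convergence in $n(n+1)/2$ variables. Do all the $s$ together still characterize cusp forms? If we care only about finitely many coefficients, do finitely many $s$ suffice? The second question is the "Computer Version" of a conjecture in "Computations of Spaces of Siegel Modular Cusp Forms". The answer to both questions is yes.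

## 2. Restriction to $\tau s$ and the expansions at all cusps

**Siegel modular forms.** Let $J=\begin{pmatrix}0&-I\\I&0\end{pmatrix}$ and $\mathrm{Sp}_n(R)=\{M\in \mathrm{GL}_{2n}(R): M'JM=J\}$. It acts on the Siegel half-space of symmetric $Z=X+iY$, $Y>0$, by $M\langle Z\rangle=(AZ+B)(CZ+D)^{-1}$ for $M=\begin{pmatrix}A&B\\C&D\end{pmatrix}$, and we write $(F|_kM)(Z)=\det(CZ+D)^{-k}F(M\langle Z\rangle)$. Elliptic forms are slashed by $(f|_m\gamma)(\tau)=(c\tau+d)^{-m}f(\gamma\tau)$.

For a ring $R\subseteq\mathbb R$ let $\mathcal P_n(R)$ be the set of positive definite symmetric matrices with entries in $R$. Let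
$$\mathcal X_n=\{T\in\mathcal P_n(\mathbb Q): x'Tx\in\mathbb Z\text{ for all }x\in\mathbb Z^n\}.$$
These are the positive definite matrices with integral diagonal and off-diagonal entries in $\frac12\mathbb Z$. For $n=2$ they are $T=\begin{pmatrix}\nu&r/2\\r/2&m\end{pmatrix}$ with $\nu,r,m\in\mathbb Z$, $\nu>0$, $4\nu m-r^2>0$. We call symmetric matrices with integral diagonal and half-integral off-diagonal entries *half-integral*. If $T$ is half-integral and $S$ is integral symmetric, then $\mathrm{tr}(TS)\in\mathbb Z$.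

Let $M_n^k$ and $S^k_n$ be the spaces of Siegel modular forms and cusp forms of weight $k$ and degree $n$ for $\mathrm{Sp}_n(\mathbb Z)$. A form $F\in M_n^k$ has a Fourier series $\sum a(T)q_n^T$ over half-integral $T\ge0$, where $q_n^T=e(\mathrm{tr}(TZ))$ (for $n\ge2$ this is Koecher's principle). It is a cusp form exactly when only $T>0$ occur, so $F=\sum_{T\in\mathcal X_n}a(T)q_n^T$. A *formal series* is an expression $\sum_{T\in\mathcal X_n}a(T)q_n^T$ with arbitrary $a(T)\in\mathbb C$.

**Definition (Koecher type).** Let $n,k\in\mathbb Z^+$. A formal series is of Koecher type $(n,k)$ when $a(v'Tv)=\det(v)^ka(T)$ for all $v\in\mathrm{GL}_n(\mathbb Z)$. For $\mathcal T\subseteq\mathcal X_n$, a formal series $\sum_{T\in\mathcal T}a(T)q_n^T$ is of Koecher type $(n,k)$ when it extends to a formal series over $\mathcal X_n$ of Koecher type $(n,k)$.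

For example, for $n=2$ and $v=\mathrm{diag}(1,-1)$ the condition says that replacing $r$ by $-r$ multiplies the coefficient by $(-1)^k$. So for odd $k$ all $a(T)$ with $T$ diagonal vanish.

**The restriction maps.** Fix $s\in\mathcal P_n(\mathbb Z)$ and let $\ell$ be the least positive integer with $\ell s^{-1}$ integral. Put $\phi_s(\tau)=\tau s$ and $\phi_s^*F(\tau)=F(\tau s)$. For $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ put
$$g_s(\gamma)=\begin{pmatrix}aI&bs\\cs^{-1}&dI\end{pmatrix}=\begin{pmatrix}s&0\\0&I\end{pmatrix}\begin{pmatrix}aI&bI\\cI&dI\end{pmatrix}\begin{pmatrix}s^{-1}&0\\0&I\end{pmatrix}.$$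
The second form shows that $g_s$ is a homomorphism, and a direct check shows that $g_s(\gamma)$ is symplectic. Since $g_s(\gamma)\langle\tau s\rangle=(\gamma\tau)s$ and $\det\big((c\tau+d) I\big)=(c\tau+d)^n$,
$$(\phi_s^*F)|_{nk}\gamma=\phi_s^*(F|_kg_s(\gamma)).\tag{1}$$
If $\gamma\in\Gamma_0(\ell)$, then $g_s(\gamma)\in\mathrm{Sp}_n(\mathbb Z)$. So $\phi_s^*F$ is invariant under $\Gamma_0(\ell)$ for $F\in S_n^k$.

Every $M\in\mathrm{Sp}_n(\mathbb Q)$ is a product $M_1P$ with $M_1\in\mathrm{Sp}_n(\mathbb Z)$ and $P$ with lower left block $0$. Indeed, the first $n$ columns of $M$ span a Lagrangian subspace of $\mathbb Q^{2n}$. Its intersection with $\mathbb Z^{2n}$ is a primitive Lagrangian lattice, and a basis of it extends to a symplectic basis of $\mathbb Z^{2n}$, which gives the columns of $M_1$. Then $M_1^{-1}M$ has lower left block $0$. Write $g_s(\gamma)=MP$ with $P=\begin{pmatrix}A^*&B^*\\0&D^*\end{pmatrix}$, so $A^*=D^{*\prime-1}$. To a formal series attach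
$$E_{s,\gamma,P}=\sum_{T\in\mathcal X_n}a(T)\det(D^*)^{-k}e\big(\mathrm{tr}(TB^*D^{*-1})\big)q^{\mathrm{tr}(TA^*sD^{*-1})}.\tag{2}$$
The matrix $A^*sD^{*-1}=D^{*\prime-1}sD^{*-1}$ is positive definite, and for positive definite $Y$ only finitely many $T\in\mathcal X_n$ have $\mathrm{tr}(TY)$ below a given bound. So each coefficient of $E_{s,\gamma,P}$ is a finite linear combination of the $a(T)$. For $F\in S_n^k$ we have $F|g_s(\gamma)=F|P$, so by (1) the series $E_{s,\gamma,P}$ is the $q$-expansion of $(\phi_s^*F)|_{nk}\gamma$. All exponents are positive, so $\phi_s^*F\in S_{nk}(\Gamma_0(\ell))$. For $\gamma=I$, $P=I$ we get the substitution $q_n^T\mapsto q^{\mathrm{tr}(sT)}$.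

*Example (the cusp $0$).* For $\gamma=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ we have $g_s(\gamma)=\begin{pmatrix}0&-s\\s^{-1}&0\end{pmatrix}=J\begin{pmatrix}s^{-1}&0\\0&s\end{pmatrix}$. With $P=\mathrm{diag}(s^{-1},s)$ formula (2) reads
$$E_{s,\gamma,P}=\det(s)^{-k}\sum_Ta(T)q^{\mathrm{tr}(Ts^{-1})}.\tag{3}$$

**Definition (the relations).** The linear relations induced by $\phi_s^*$ at all cusps are the linear conditions on the $a(T)$ expressing that there is $f\in S_{nk}(\Gamma_0(\ell))$ such that, for every $\gamma\in\mathrm{SL}_2(\mathbb Z)$ and every decomposition $g_s(\gamma)=MP$ as above, $E_{s,\gamma,P}$ is the $q$-expansion of $f|_{nk}\gamma$. For $S\subseteq\mathcal P_n(\mathbb Z)$ let $V(S)$ be the space of formal series over $\mathcal X_n$ of Koecher type $(n,k)$ that satisfy these relations for every $s\in S$. For finite $\mathcal T\subseteq\mathcal X_n$, the relations on the $a(T)$, $T\in\mathcal T$, induced by the $\phi_s^*$, $s\in S$, are all linear relations among the coefficients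 indexed by $\mathcal T$ that hold on every member of $V(S)$.

So a $\mathcal T$-series satisfies the relations exactly when it is the $\mathcal T$-partial sum of a member of $V(S)$. We do not ask that a truncated sum be modular. By what we saw, $S_n^k\subseteq V(S)$ for every $S$. The conjecture says that for each finite $\mathcal T$ some finite $S$ makes the $\mathcal T$-partial sums of $S_n^k$ and of $V(S)$ coincide.

**Theorem A.** $V(\mathcal P_n(\mathbb Z))=S_n^k$: a formal series of Koecher type $(n,k)$ satisfying the relations of all $\phi_s^*$, $s\in\mathcal P_n(\mathbb Z)$, at all cusps converges and is a Siegel cusp form.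

**Theorem B.** For all $n,k\in\mathbb Z^+$ and every finite $\mathcal T\subseteq\mathcal X_n$ there is a finite $S\subseteq\mathcal P_n(\mathbb Z)$ such that the $\mathcal T$-partial sums of $V(S)$ and of $S_n^k$ coincide. That is, the conjecture is true.

**Theorem C.** Let $n\ge2$. (i) If $k$ is even (more generally, if $S_n^{k_0}\ne0$ for some $k_0\equiv k\bmod2$), then $\dim V(S)=\infty$ for every finite $S$. So no finite $S$ works for all $\mathcal T$ simultaneously. (ii) A nonzero $F\in S_n^k$ has some $a(T)\ne0$ with $\det(T)^{1/n}\le\gamma_n\frac{k-(n-1)/2}{2\sqrt3\,\pi}$, where $\gamma_n$ is Hermite's constant.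

For $n=1$, $s=1$ has $\ell=1$, the relation for $\gamma=P=I$ is the condition of Section 1, and $V(\{1\})=S_1^k$. So Theorems A and B hold for $n=1$. Throughout, $w=nk$, $N=n(n+1)/2$, $m[x]=x'mx$, and $V_k=V(\mathcal P_n(\mathbb Z))$ in weight $k$.

## 3. Degree two, even weight below twelve, by hand

Take $n=2$, $k\le 11$ even, and use two matrices $s$. We need one elliptic fact, which will return later.

**Lemma 3.1.** *A nonzero cusp form $f$ of weight $w$ on a subgroup $\Gamma$ of finite index $\mu$ in $\mathrm{SL}_2(\mathbb Z)$ satisfies $\sum_{\gamma\in\Gamma\backslash\mathrm{SL}_2(\mathbb Z)}\mathrm{ord}_q(f|\gamma)\le w\mu/12$. In particular its order at $\infty$ is at most $w\mu/12$.*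

*Proof.* The product of the $f|\gamma$ over the cosets is a nonzero level one form of weight $w\mu$. Its order at $\infty$ is the sum of the orders of the factors, all of which are nonnegative. By the valence formula this order is at most $w\mu/12$. $\square$

*$s=I$.* Here $\ell=1$ and $f_I=\sum_Ta(T)q^{\nu+m}\in S_{2k}(\mathrm{SL}_2(\mathbb Z))$ has order at least $2$. If it were nonzero, then $2\le 2k/12$, which is false. So $f_I=0$. The matrices of trace $2$ have $\nu=m=1$, $r\in\{0,\pm1\}$. Since $k$ is even, $r=1$ and $r=-1$ give equal coefficients, and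
$$a(I)+2a(A_0)=0,\qquad A_0=\begin{pmatrix}1&1/2\\1/2&1\end{pmatrix}.$$

*$s=\mathrm{diag}(1,2)$.* Here $\ell=2$, $[\mathrm{SL}_2(\mathbb Z):\Gamma_0(2)]=3$, with coset representatives $I$, $\gamma_0=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ and $\gamma_0\begin{pmatrix}1&1\\0&1\end{pmatrix}$. At $\infty$ the series $\sum a(T)q^{\nu+2m}$ has order $\ge3$. By (3) the expansion at $0$ is $2^{-k}\sum a(T)q^{\nu+m/2}$, of order $\ge\frac32$, and the third coset has the same order as the second. If the form were nonzero, Lemma 3.1 would give $3+\frac32+\frac32\le 2k\cdot3/12=k/2$, that is $k\ge12$. So the form is $0$. (Looking at $\infty$ alone, one would get this only for $k<6$; the other cusp does real work.) The coefficient of $q^3$ repeats the relation above. For $q^4$ we need $\nu=2$, $m=1$, $r\in\{0,\pm1,\pm2\}$. The form with $r=2$ is $2x^2+2xy+y^2=x^2+(x+y)^2$, equivalent to $I$. So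
$$a\begin{pmatrix}2&0\\0&1\end{pmatrix}+2a\begin{pmatrix}2&1/2\\1/2&1\end{pmatrix}+2a(I)=0.$$
For this $\mathcal T$ of four matrices, two choices of $s$ have already imposed two independent relations.

## 4. Series that already converge

If a member of $V_k$ is known to converge, Theorem A is a density argument that uses only the cusp $0$.

**Proposition 4.1.** *Let $n\ge2$ and let $F=\sum a(T)q_n^T\in V_k$. If $\sum|a(T)|e^{-2\pi\mathrm{tr}(TY)}$ converges locally uniformly in $Y\in\mathcal P_n(\mathbb R)$, then $F\in S_n^k$.*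

*Proof.* The series defines a holomorphic function on the Siegel half-space, and $F(Z+S)=F(Z)$ for integral symmetric $S$. Let $s\in\mathcal P_n(\mathbb Z)$, and let $f\in S_w(\Gamma_0(\ell))$ be the form provided by the relations. Then $f(\tau)=F(\tau s)$, and by (3) $\tau^{-w}f(-1/\tau)=\det(s)^{-k}F(\tau s^{-1})$. Hence
$$F(-s/\tau)=\tau^{nk}\det(s)^{-k}F(\tau s^{-1}),$$
which is $F(-Z^{-1})=\det(Z)^kF(Z)$ at $Z=\tau s^{-1}$. With $\tau=iy$, $y>0$, the matrices $ys^{-1}=(s/y)^{-1}$ are dense in $\mathcal P_n(\mathbb R)$. So the identity holds on $i\mathcal P_n(\mathbb R)$ by continuity, hence everywhere, since a holomorphic function vanishing on $i\mathcal P_n(\mathbb R)$ vanishes. Translations and $J$ generate $\mathrm{Sp}_n(\mathbb Z)$, so $F\in M_n^k$; only $T>0$ occur, so $F\in S_n^k$. $\square$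

What is missing in general is convergence, and here is the natural way to try for it. Write $f_s=\sum_Ta(T)q^{\mathrm{tr}(sT)}$. Given $T_0$, pick $s$ so that $T_0$ is the only $T$ with $\mathrm{tr}(sT)=\mathrm{tr}(sT_0)$. Then $a(T_0)$ is a coefficient of the cusp form $f_s$, and integrating over a horizontal line,
$$|a(T_0)|\le e^{2\pi t\,\mathrm{tr}(sT_0)}\max_x|f_s(x+it)|.$$
If $ts$ is kept near a fixed $Y$, the exponential is close to $e^{2\pi\mathrm{tr}(YT_0)}$, just right for convergence. The trouble is the maximum. One fixed $s$ cannot isolate all $T_0$: the number of $T\in\mathcal X_n$ with $\mathrm{tr}(sT)\le x$ grows like $x^{N}$ with $N\ge3$, while only $x$ exponents are available. So $s$ must vary with $T_0$, the levels $\ell_s$ are unbounded, and a priori nothing bounds $|f_s|$ uniformly in $s$. The argument stops exactly at this uniformity. Theorem C(i) shows that this is serious: finitely many $s$ leave an infinite-dimensional space.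

Uniformity will come from algebra. Suppose $F$, as a formal series, satisfies a polynomial equation whose coefficients are genuine Siegel modular forms. Restricting that one equation to $\tau s$ bounds all $f_s$ at once, because the coefficients converge in all variables. To get an equation it is enough to know that $\dim V_k$ grows more slowly than $k^{N+1}$: then among products of $F$ with modular forms there are too many for them to be independent. A bound for $\dim V_k$ follows from a vanishing theorem, proved by the maximum principle for Fourier–Jacobi coefficients. For that, these coefficients must converge and transform under all of $\mathrm{SL}_2(\mathbb Z)$, and this is where the relations must be exploited, on surfaces $\mathbb H\times\mathbb H$ inside the Siegel half-space. We carry this out in the order: surfaces, Fourier–Jacobi coefficients, dimension, equation, convergence. First we settle the logical relation between A and B.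

## 5. From all $s$ to finitely many $s$: Theorem A implies Theorem B

**Fact 5.1.** *A system of linear equations over $\mathbb C$ in arbitrarily many unknowns, each equation involving finitely many unknowns, is solvable if and only if each finite subsystem is.*

*Proof.* Let the unknowns be indexed by $U$ and the equations be $\lambda_i(a)=c_i$ with $\lambda_i\in\bigoplus_U\mathbb C$. If a finite combination $\sum t_i\lambda_i$ is $0$, then evaluating at a solution of that finite subsystem gives $\sum t_ic_i=0$. So $\lambda_i\mapsto c_i$ defines a linear functional on the span of the $\lambda_i$. Extend it to $\bigoplus_U\mathbb C$. A functional on $\bigoplus_U\mathbb C$ is a vector $a\in\mathbb C^U$, and this one solves the system. $\square$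

**Step 1: $V(S)$ is given by equations with finite support.** This is clear for the Koecher conditions. For fixed $s$, the coefficients of all $E_{s,\gamma,P}$ give a linear map $\Lambda:\mathbb C^{\mathcal X_n}\to\mathbb C^I$, where $I$ is the set of triples ($\gamma$, $P$, rational exponent), and each coordinate of $\Lambda$ is finitely supported. The relations say $\Lambda(a)\in W$, where $W\subset\mathbb C^I$ is the image of the finite-dimensional space $S_{nk}(\Gamma_0(\ell))$ under expansion of all $f|\gamma$. Choose a finite $I_0\subseteq I$ such that $W\to\mathbb C^{I_0}$ is injective. Then $W$ is cut out by the equations of its image in $\mathbb C^{I_0}$ together with, for each other coordinate, the equation expressing it through the coordinates in $I_0$. Each of these involves finitely many coordinates of $\Lambda(a)$, hence finitely many $a(T)$.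

**Step 2: the finite set.** Let $\pi:\mathbb C^{\mathcal X_n}\to\mathbb C^{\mathcal T}$ be the projection. Choose a finite $S_0\subseteq\mathcal P_n(\mathbb Z)$ with $\dim\pi(V(S_0))$ minimal. For every finite $S$, $\pi(V(S_0\cup S))\subseteq\pi(V(S_0))$ and the dimension cannot drop, so the two are equal. Let $c\in\pi(V(S_0))$. A finite subsystem of the system "$a\in V(\mathcal P_n(\mathbb Z))$, $\pi(a)=c$" involves only finitely many $s$, so it is solvable, since $c\in\pi(V(S_0\cup S))$ for each finite $S$. By Fact 5.1 the whole system is solvable. Therefore $\pi(V(S_0))=\pi(V(\mathcal P_n(\mathbb Z)))=\pi(S_n^k)$ by Theorem A. $\square$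

It remains to prove Theorem A for $n\ge2$. **From here to the end of Section 12, $n\ge2$, $k\ge1$ is any weight, and $F=\sum a(T)q_n^T$ is any element of $V_k$.**

## 6. Slash operators on formal series and rational $s$

**Step 1: a formal slash.** The purpose is to treat $F$ as if it were a modular form. Let $P(\mathbb Q)\subset\mathrm{Sp}_n(\mathbb Q)$ be the subgroup with lower left block $0$. For $P=\begin{pmatrix}A&B\\0&D\end{pmatrix}\in P(\mathbb Q)$ and a formal series $G=\sum c(T)q_n^T$, with $T>0$ in a lattice of rational symmetric matrices, put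
$$G|P=\det(D)^{-k}\sum_Tc(T)\,e(\mathrm{tr}(TBD^{-1}))\,q_n^{D^{-1}TD'^{-1}}.$$
This is the slash applied to each function $e(\mathrm{tr}(TZ))$, because $P\langle Z\rangle=D'^{-1}ZD^{-1}+BD^{-1}$. The map $T\mapsto D^{-1}TD'^{-1}$ is injective, so $(G|P)|Q=G|PQ$. All formal identities below (compositions, restrictions to curves and surfaces) hold term by term as identities of functions, and every coefficient that occurs is a finite sum.

If $P\in P(\mathbb Q)\cap\mathrm{Sp}_n(\mathbb Z)$, then $D\in\mathrm{GL}_n(\mathbb Z)$, $BD^{-1}$ is integral symmetric, and $e(\mathrm{tr}(TBD^{-1}))=1$. With $v=D'^{-1}$ the Koecher type gives $a(T)=\det(v)^{-k}a(v'Tv)=\det(D)^ka(D^{-1}TD'^{-1})$. So $F|P=F$. For $M=M_1P$ with $M_1\in\mathrm{Sp}_n(\mathbb Z)$, $P\in P(\mathbb Q)$, define $F|M:=F|P$. This is well defined: if $M_1P_1=M_2P_2$, then $P_1P_2^{-1}\in P(\mathbb Q)\cap\mathrm{Sp}_n(\mathbb Z)$ and $F|P_1=(F|P_1P_2^{-1})|P_2=F|P_2$. Also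
$$F|M_1M=F|M\ (M_1\in\mathrm{Sp}_n(\mathbb Z)),\qquad (F|M)|Q=F|MQ\ (Q\in P(\mathbb Q)).$$
In this language $E_{s,\gamma,P}=(F|P)\circ\phi_s=(F|g_s(\gamma))\circ\phi_s$.

**Step 2: rational $s$ and rational $\gamma$.** For $s\in\mathcal P_n(\mathbb Q)$ let $f_s=\sum_Ta(T)q^{\mathrm{tr}(sT)}$, and define $g_s(\gamma)$ by the same formula for $\gamma\in\mathrm{SL}_2(\mathbb Q)$. We say that a series in $q^{1/e}$ is the $q$-expansion of a holomorphic function on $\mathbb H$ if it converges to it on $\mathbb H$.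

**Lemma 6.1.** *For $s\in\mathcal P_n(\mathbb Q)$, $f_s$ is the $q$-expansion of a holomorphic function on $\mathbb H$, and for all $\gamma\in\mathrm{SL}_2(\mathbb Q)$, $f_s|_w\gamma$ has the $q$-expansion $(F|g_s(\gamma))\circ\phi_s$. All its exponents are positive.*

*Proof.* For integral $s$ and $\gamma\in\mathrm{SL}_2(\mathbb Z)$ this is the hypothesis $F\in V_k$. For $\beta=\begin{pmatrix}x&y\\0&1/x\end{pmatrix}\in\mathrm{SL}_2(\mathbb Q)$ and a formal series $G=\sum c(T)q_n^T$,
$$(G\circ\phi_s)|_w\beta=x^{w}\sum c(T)\,e\big(\mathrm{tr}(sT)(x^2\tau+xy)\big)=(G|g_s(\beta))\circ\phi_s ,$$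
since $g_s(\beta)$ has blocks $xI,\,ys,\,0,\,x^{-1}I$. As $\mathrm{SL}_2(\mathbb Q)=\mathrm{SL}_2(\mathbb Z)\cdot\{\text{upper triangular}\}$, we get the lemma for integral $s$: for $\gamma=\gamma_1\beta$, $f_s|\gamma=(f_s|\gamma_1)|\beta$ has expansion $\big((F|g_s(\gamma_1))|g_s(\beta)\big)\circ\phi_s=(F|g_s(\gamma))\circ\phi_s$.

For rational $s$ choose $d\in\mathbb Z^+$ with $s_0=ds$ integral. Then $f_s(\tau)=f_{s_0}(\tau/d)$. For $\gamma=\begin{pmatrix}A&B\\C&D\end{pmatrix}$ put $\tilde\gamma=\begin{pmatrix}A&B/d\\dC&D\end{pmatrix}$. Then $\gamma\tau/d=\tilde\gamma(\tau/d)$ and $C\tau+D=dC(\tau/d)+D$. So $(f_s|\gamma)(\tau)=(f_{s_0}|\tilde\gamma)(\tau/d)$. Moreover $g_{s_0}(\tilde\gamma)=g_s(\gamma)$ and $(\tau/d)s_0=\tau s$. The exponents are positive because they are traces of products of positive definite matrices. $\square$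

Applying this to $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ as in (3),
$$\tau^{-w}f_s(-1/\tau)=\det(s)^{-k}f_{s^{-1}}(\tau)\qquad(s\in\mathcal P_n(\mathbb Q)).\tag{4}$$

**Step 3: products.** If $F_1\in V_{k_1}$, $F_2\in V_{k_2}$ and $g\in M_n^j$, then $F_1F_2\in V_{k_1+k_2}$ and $gF_1\in V_{k_1+j}$. Indeed $\sum a(T)q_n^T\mapsto E_{s,\gamma,P}$, with the weights adding, is multiplicative, and so is the Koecher condition. A product of cusp forms on $\Gamma_0(\ell)$ is one. For $g$, which has $T\ge0$, the form $(\phi_s^*g)|\gamma$ has expansion $E_{s,\gamma,P}(g)$ with exponents $\ge0$, so its product with a cusp form is a cusp form.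

**Step 4: isolating one coefficient.** Call $Y_0\in\mathcal P_n(\mathbb R)$ *generic* if $\mathrm{tr}(Y_0A)\ne0$ for all nonzero rational symmetric $A$. For instance, in degree one every $Y_0>0$ is generic. In any degree the non-generic matrices lie in a countable union of hyperplanes, so generic ones are dense.

**Lemma 6.2.** *Let $Y_0$ be generic and $T_0\in\mathcal X_n$. For all $Y$ in some neighborhood of $Y_0$: if $T\in\mathcal X_n$ and $\mathrm{tr}(YT)=\mathrm{tr}(YT_0)$, then $T=T_0$.*

*Proof.* Let $\frac34Y_0\le Y\le\frac54Y_0$. If $\mathrm{tr}(Y_0T)\ge2\mathrm{tr}(Y_0T_0)$, then $\mathrm{tr}(YT)\ge\frac32\mathrm{tr}(Y_0T_0)>\frac54\mathrm{tr}(Y_0T_0)\ge\mathrm{tr}(YT_0)$. Only finitely many other $T$ remain. For those with $T\ne T_0$ we have $\mathrm{tr}(Y_0T)\ne\mathrm{tr}(Y_0T_0)$, and this persists for $Y$ near $Y_0$. $\square$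

## 7. Surfaces $\mathbb H\times\mathbb H$ and finite rank

Write $T=\begin{pmatrix}\nu&r'/2\\r/2&m\end{pmatrix}$ with $\nu\in\mathbb Z$, $r\in\mathbb Z^{n-1}$, $m\in\mathcal X_{n-1}$, and call $m$ the *lower block* of $T$. Fix $\alpha\in\mathbb Q^{n-1}$, $s_2\in\mathcal P_{n-1}(\mathbb Z)$ and $L\in\mathbb Z^+$ with $L\alpha$ and $Ls_2^{-1}$ integral. For $\beta\in\frac1L\mathbb Z^{n-1}$ put
$$U_\beta=\begin{pmatrix}1&0\\\beta&I\end{pmatrix},\quad Z_\beta(\tau_1,\tau_2)=U_\beta\,\mathrm{diag}(\tau_1,\tau_2s_2)\,U_\beta',\quad s_\beta(a,b)=U_\beta\,\mathrm{diag}(a,bs_2)\,U_\beta'.$$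
The matrix $U_\beta'TU_\beta$ has top left entry $\nu+r'\beta+m[\beta]$ and lower block $m$. So the restriction of $F$ to the surface $Z=Z_\beta(\tau_1,\tau_2)$ is, with $q_i=e(\tau_i)$,
$$E_\beta(q_1,q_2)=\sum_Ta(T)\,q_1^{\nu+r'\beta+m[\beta]}\,q_2^{\mathrm{tr}(ms_2)} .$$
It lies in the space $R_L$ of formal series with exponents in $\frac1{L^2}\mathbb Z_{>0}\times\mathbb Z_{>0}$. Since $U_{\beta+\lambda}=U_\lambda U_\beta$ and $a(U_\lambda'TU_\lambda)=a(T)$ for $\lambda\in\mathbb Z^{n-1}$, it depends only on $\beta$ mod $\mathbb Z^{n-1}$. For rational $a,b>0$ we have $E_\beta(q^a,q^b)=f_{s_\beta(a,b)}$, also written $E_\beta(a\tau,b\tau)$.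

*Example.* For $n=2$, $s_2=1$, $\beta=0$, $L=1$ we get $E_0=\sum a(T)q_1^\nu q_2^m$, the restriction to diagonal $Z$, and $E_0(a\tau,b\tau)=f_{\mathrm{diag}(a,b)}$.

The goal of this section is that $E_\alpha$ is a *finite* sum $\sum x_i(q_1)y_i(q_2)$. For distinct primes $a,b\nmid L$ we will see that $E_\beta(a\tau,b\tau)$ is a cusp form for a group of index $O(ab)$. Lemma 7.3 below says that the space of all series in $R_L$ with this property is finite-dimensional. By itself this is of no use: it puts the *single* series $E_\alpha$ into a finite-dimensional space and says nothing about it. We need a large supply of series built from $E_\alpha$ and lying in such a space. The supply comes from the curves with $\tau_1=a\tau/t$: summing $f_{s_\beta(a/t,b)}$ over its conjugates removes the level $t$, and the result is a Hecke operator in the variable $\tau_1$ applied to $E$. In the example, with $t=p$ prime, it is $p^k$ times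
$$E_0(p\tau_1,\tau_2)+p^{-k}\sum_{j\bmod p}E_0\Big(\frac{\tau_1+j}p,\tau_2\Big)\quad\text{at }(a\tau,b\tau).$$
The coefficient of the lowest power of $q_1$ in the $t$-th Hecke translate is, up to a constant, the $t$-th coefficient of $E$. So if all Hecke translates lie in a finite-dimensional space, so do all coefficients of $E$.

**Step 1: two commuting copies of $\mathrm{SL}_2$.** The purpose is to know explicitly which elements of $\mathrm{SL}_2(\mathbb Q)^2$ give integral symplectic matrices. Let $\iota_\beta:\mathrm{SL}_2(\mathbb Q)^2\to\mathrm{Sp}_n(\mathbb Q)$ be the homomorphism acting by $Z_\beta(\tau_1,\tau_2)\mapsto Z_\beta(\gamma_1\tau_1,\gamma_2\tau_2)$. With $\gamma_i=\begin{pmatrix}A_i&B_i\\C_i&D_i\end{pmatrix}$ it is the conjugate by $\mathrm{diag}(U_\beta,U_\beta'^{-1})$ of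
$$\begin{pmatrix}\mathrm{diag}(A_1,A_2I)&\mathrm{diag}(B_1,B_2s_2)\\\mathrm{diag}(C_1,C_2s_2^{-1})&\mathrm{diag}(D_1,D_2I)\end{pmatrix}.$$
Conjugation sends the blocks $A,B,C,D$ to $U_\beta AU_\beta^{-1}$, $U_\beta BU_\beta'$, $U_\beta'^{-1}CU_\beta^{-1}$, $U_\beta'^{-1}DU_\beta'$. Multiplying out gives the following blocks, in the order $A,B,C,D$, where $E_{11}$ is the matrix unit:

* $\iota_\beta(\gamma_1,1)$: $\begin{pmatrix}A_1&0\\(A_1-1)\beta&I\end{pmatrix}$, $B_1\begin{pmatrix}1&\beta'\\\beta&\beta\beta'\end{pmatrix}$, $C_1E_{11}$, $\begin{pmatrix}D_1&(D_1-1)\beta'\\0&I\end{pmatrix}$;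
* $\iota_\beta(1,\gamma_2)$: $\begin{pmatrix}1&0\\(1-A_2)\beta&A_2I\end{pmatrix}$, $B_2\,\mathrm{diag}(0,s_2)$, $C_2\begin{pmatrix}\beta's_2^{-1}\beta&-\beta's_2^{-1}\\-s_2^{-1}\beta&s_2^{-1}\end{pmatrix}$, $\begin{pmatrix}1&(1-D_2)\beta'\\0&D_2I\end{pmatrix}$.

Since $L\beta$ and $Ls_2^{-1}$ are integral, $\iota_\beta(1,\gamma_2)\in\mathrm{Sp}_n(\mathbb Z)$ if $\gamma_2\in\mathrm{SL}_2(\mathbb Z)$, $A_2\equiv D_2\equiv1\ (L)$ and $L^3|C_2$. For $\gamma=\begin{pmatrix}A&B\\C&D\end{pmatrix}$ and rational $a>0$ put $\gamma^{(a)}=\begin{pmatrix}A&aB\\C/a&D\end{pmatrix}$; this is multiplicative in $\gamma$. From the definitions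
$$g_{s_\beta(a,b)}(\gamma)=\iota_\beta(\gamma^{(a)},\gamma^{(b)}).\tag{5}$$
If $\delta=\begin{pmatrix}x&y\\0&1/x\end{pmatrix}\in\mathrm{SL}_2(\mathbb Q)$ and a formal series $G$ restricts to $H(\tau_1,\tau_2)$ on $Z_\beta(\tau_1,\tau_2)$, then $G|\iota_\beta(\delta,1)$ restricts to $x^kH(\delta\tau_1,\tau_2)$, because the $D$-block of $\iota_\beta(\delta,1)$ has determinant $1/x$.

**Lemma 7.1.** *If $\sigma=\begin{pmatrix}\sigma_A&\sigma_B\\\sigma_C&\sigma_D\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z)$ and $L^3|\sigma_B$, then $F|\iota_\beta(\sigma,1)$ restricts to $E_{\sigma_A\beta}(\tau_1,\tau_2)$ on $Z_\beta(\tau_1,\tau_2)$.*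

*Proof.* Let $\beta^*=\sigma_A\beta$, $\mathcal V=U_{\beta^*}U_\beta^{-1}=U_{\beta^*-\beta}$ and $m(\mathcal V)=\mathrm{diag}(\mathcal V,\mathcal V'^{-1})$. Multiplying the $A$- and $C$-blocks of $\iota_\beta(\sigma,1)$ on the right by $\mathcal V^{-1}$ and the $B$- and $D$-blocks by $\mathcal V'$, we find that $\iota_\beta(\sigma,1)m(\mathcal V)^{-1}$ has blocks
$$\mathrm{diag}(\sigma_A,I),\quad\sigma_B\begin{pmatrix}1&\beta^{*\prime}\\\beta&\beta\beta^{*\prime}\end{pmatrix},\quad\sigma_CE_{11},\quad\begin{pmatrix}\sigma_D&(\sigma_D\beta^*-\beta)'\\0&I\end{pmatrix}.$$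
They are all integral, since $\sigma_D\beta^*-\beta=(\sigma_A\sigma_D-1)\beta=\sigma_B\sigma_C\beta$. So $F|\iota_\beta(\sigma,1)=F|m(\mathcal V)=\sum a(T)q_n^{\mathcal V'T\mathcal V}$. On $Z_\beta$ this is $F$ on $\mathcal VZ_\beta\mathcal V'=Z_{\beta^*}$, that is $E_{\beta^*}$. $\square$

**Step 2: Hecke translates have low level.** For $ab$ coprime to $L$ let
$$\Gamma^*_{ab}=\{\gamma\in\mathrm{SL}_2(\mathbb Z):A\equiv D\equiv1\ (L),\ L^2|B,\ abL^3|C\},$$
a group. For distinct primes $a,b$ it contains $\Gamma(L^3)\cap\Gamma_0(ab)$, so its index is at most $C_L(a+1)(b+1)$ with $C_L=[\mathrm{SL}_2(\mathbb Z):\Gamma(L^3)]$. In the example, $\Gamma^*_{ab}=\Gamma_0(ab)$. For $t\ge1$ let $\Omega_t$ be the set of $(x,z,j)$ with $x,z>0$, $xz=t$, $\gcd(x,L)=1$, $j$ mod $z$, $\gcd(x,z,j)=1$. Let $\bar x$ be an inverse of $x$ mod $L$.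

**Lemma 7.2.** *Let $a\ne b$ be primes not dividing $tL$, and*
$$G_\beta^{(t)}=\sum_{(x,z,j)\in\Omega_t}z^{-k}E_{\bar x\beta}\Big(\frac{x\tau_1+L^2j}z,\tau_2\Big).$$
*Then $G_\beta^{(t)}(a\tau,b\tau)$ is the $q$-expansion of an element of $S_w(\Gamma^*_{ab})$.*

The summand is well defined: exponents of $q_1$ lie in $\frac1{L^2}\mathbb Z$, so $j\mapsto j+z$ changes nothing, and $E_{\bar x\beta}$ depends only on $\bar x$ mod $L$.

*Proof.* Let $d=\mathrm{diag}(1,t)$, $s=s_\beta(a/t,b)$, $f=f_s$ and $\gamma\in\Gamma^*_{ab}$. Then $\gamma^{(a/t)}=d\gamma^{(a)}d^{-1}$. The matrix $\gamma^{(b)}$ has entries $A,bB,C/b,D$, so $\iota_\beta(1,\gamma^{(b)})\in\mathrm{Sp}_n(\mathbb Z)$ by Step 1. By Lemma 6.1 and (5), $f|\gamma$ has the expansion $\big(F|\iota_\beta(d\gamma^{(a)}d^{-1},1)\big)\circ\phi_s$.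

*(a) Computing $f|\gamma$.* The matrix $d\gamma^{(a)}$ is integral of determinant $t$. Its first row $(A,aB)$ is primitive, since $\gamma^{(a)}\in\mathrm{SL}_2(\mathbb Z)$, and $A\equiv1\ (L)$, $aB\equiv0\ (L^2)$. Write $d\gamma^{(a)}=\sigma v$ with $\sigma\in\mathrm{SL}_2(\mathbb Z)$, $v=\begin{pmatrix}x&y\\0&z\end{pmatrix}$, $x,z>0$, $xz=t$. From $\sigma_Ax=A$ we get $\gcd(x,L)=\gcd(\sigma_A,L)=1$ and $\sigma_A\equiv\bar x\ (L)$. Replacing $\sigma$ by $\sigma\begin{pmatrix}1&-i\\0&1\end{pmatrix}$ and $v$ by $\begin{pmatrix}1&i\\0&1\end{pmatrix}v$ changes $\sigma_B$ to $\sigma_B-i\sigma_A$. As $\sigma_A$ is invertible mod $L^3$, we may assume $L^3|\sigma_B$. Then $\sigma_Ay+\sigma_Bz=aB\equiv0\ (L^2)$ gives $y=L^2j$. A common divisor of $x,z,j$ divides all entries of $v$, hence the primitive row $(A,aB)$, so $\gcd(x,z,j)=1$. Thus $(x,z,j)\in\Omega_t$; call it $\omega(\gamma)$. Now $vd^{-1}=\begin{pmatrix}x&L^2j/t\\0&1/x\end{pmatrix}$, which sends $\tau_1$ to $x^2\tau_1+L^2j/z$. By Lemma 7.1 and the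 remark before it, evaluating at $\tau_1=a\tau/t$, $\tau_2=b\tau$,
$$f|\gamma=x^kE_{\bar x\beta}\Big(\frac{xa\tau+L^2j}z,b\tau\Big)=t^kz^{-k}E_{\bar x\beta}\Big(\frac{xa\tau+L^2j}z,b\tau\Big).\tag{6}$$

*(b) When two triples agree.* Let $\Gamma_L=\{A\equiv D\equiv1\ (L),\ L^2|B\}\subset\mathrm{SL}_2(\mathbb Z)$, a group. Let $\gamma_1,\gamma_2\in\Gamma_{ab}^*$ have decompositions $\sigma_iv_i$ as in (a). We claim that the triples agree if and only if $d\gamma_1^{(a)}\in\Gamma_Ld\gamma_2^{(a)}$. If they agree, then $v_1=\mathsf nv_2$ with $\mathsf n=\begin{pmatrix}1&L^2i\\0&1\end{pmatrix}$. The matrix $\sigma_1\mathsf n\sigma_2^{-1}$ is lower triangular mod $L^2$. Its diagonal is $\equiv1$ mod $L$, because $(\sigma_i)_A\equiv\bar x$ and $(\sigma_i)_D\equiv x$. So it lies in $\Gamma_L$, and $d\gamma_1^{(a)}=(\sigma_1\mathsf n\sigma_2^{-1})\,d\gamma_2^{(a)}$. Conversely, if $\sigma_1v_1=\epsilon\sigma_2v_2$ with $\epsilon\in\Gamma_L$, then $\mathsf n=v_1v_2^{-1}=\sigma_1^{-1}\epsilon\sigma_2\in\mathrm{SL}_2(\mathbb Z)$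 is upper triangular with positive diagonal, hence unipotent. Its upper right entry is $\equiv0\ (L^2)$, since all three factors are lower triangular mod $L^2$. Hence $x_1=x_2$, $z_1=z_2$, $j_1\equiv j_2\ (z)$. Taking $\gamma_1=\gamma_2$, $\epsilon=1$ shows that $\omega(\gamma)$ is well defined.

*(c) Invariance.* For $\gamma'\in\Gamma^*_{ab}$, right multiplication by $\gamma'^{(a)}$ permutes the cosets $\Gamma_Ld\gamma^{(a)}$ ($\gamma\in\Gamma^*_{ab}$). By (6), $f|\gamma$ depends only on $\omega(\gamma)$, that is, by (b), on the coset. So the sum of $f_\omega:=f|\gamma$ ($\omega(\gamma)=\omega$) over all $\omega$ in the image of $\omega(\cdot)$ is $\Gamma^*_{ab}$-invariant. For $\gamma'\in\mathrm{SL}_2(\mathbb Z)$ all $f_\omega|\gamma'$ have only positive exponents by Lemma 6.1. So the sum is in $S_w(\Gamma_{ab}^*)$.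

*(d) Every triple occurs.* Let $(x,z,j)\in\Omega_t$. By Dirichlet choose a prime $p_0\equiv\bar x\ (L)$, $p_0\nmid abLt$, and put $A=xp_0\equiv1\ (L)$. The moduli $zL^3$, $a$, $p_0$ and the primes $p|x$ with $p\nmid z$ are pairwise coprime. So we can choose $g_B>0$ with
$$g_B\equiv p_0L^2j\ (zL^3),\quad g_B\equiv0\ (a),\quad g_B\equiv1\ (p_0),\quad g_B\equiv1\ (p)\ \text{for primes }p|x,\ p\nmid z.$$
For a prime $p$ dividing both $x$ and $z$ we have $p\nmid p_0Lj$, so $p\nmid g_B$. Hence $\gcd(A,g_B)=1$. Also $A$ is prime to $bL$, so $\gcd(A,bL^3g_B)=1$. Choose $g_D$ with $Ag_D\equiv1\ (bL^3g_B)$ and put $g_C=(Ag_D-1)/g_B\in bL^3\mathbb Z$. Then $g=\begin{pmatrix}A&g_B\\g_C&g_D\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z)$, $g_D\equiv1\ (L)$ and $L^2|g_B$. So $g=\gamma^{(a)}$ with $\gamma=\begin{pmatrix}A&g_B/a\\ag_C&g_D\end{pmatrix}\in\Gamma^*_{ab}$. With $v=\begin{pmatrix}x&L^2j\\0&z\end{pmatrix}$,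
$$\sigma=dgv^{-1}=\begin{pmatrix}p_0&(g_B-p_0L^2j)/z\\zg_C&xg_D-L^2jg_C\end{pmatrix}$$
is integral of determinant $1$ with $L^3|\sigma_B$. So $\omega(\gamma)=(x,z,j)$.

By (6) and (d), the sum in (c) is $\sum_{\omega\in\Omega_t}f_\omega=t^kG_\beta^{(t)}(a\tau,b\tau)$. $\square$

**Step 3: a finite-dimensional space.** For a set $\mathcal Q$ of primes not dividing $L$ let $V_0(\mathcal Q)$ be the space of $H\in R_L$ such that $H(a\tau,b\tau)$ is the $q$-expansion of an element of $S_w(\Gamma^*_{ab})$ for all distinct $a,b\in\mathcal Q$.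

**Lemma 7.3.** *If $\#(\mathcal Q\cap(R/2,R])\ge cR/\log R$ for some $c>0$ and all large $R$, then $\dim V_0(\mathcal Q)<\infty$.*

*Proof.* View $H$ as an element of $\mathbb C[[x,y]]$ with $x=q_1^{1/L^2}$, $y=q_2^{1/L^2}$. Let $H\ne0$ have order (lowest total degree) $B$. With $\theta=q^{1/L^2}$, the series $H(a\tau,b\tau)=H(\theta^a,\theta^b)$ has order at least $\min(a,b)B/L^2$ in $q$. If it is nonzero, Lemma 3.1 bounds this order by $\frac{w}{12}C_L(a+1)(b+1)\le\frac{w}{3}C_Lab$, so $B\le\frac{wC_LL^2}3\max(a,b)$. Hence with $c_1=3/(wC_LL^2)$ we have $H(\theta^a,\theta^b)=0$ for all distinct $a,b\in\mathcal Q$ with $\max(a,b)<c_1B$.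

The kernel of $x\mapsto\theta^a$, $y\mapsto\theta^b$ on $\mathbb C[[x,y]]$ is generated by $x^b-y^a$. Indeed, replacing $x^b$ by $y^a$, every series is congruent modulo $x^b-y^a$ to some $\sum_{0\le i<b}x^ic_i(y)$, which maps to $\sum\theta^{ai}c_i(\theta^b)$. The exponents of different summands lie in different classes mod $b$, so the image is zero only if all $c_i=0$. The quotient embeds in $\mathbb C[[\theta]]$, so $x^b-y^a$ is prime. For pairs $(a,b)\ne(a',b')$ these primes are not associate: under $x\mapsto\theta^{a'}$, $y\mapsto\theta^{b'}$ the element $x^b-y^a$ maps to $\theta^{a'b}-\theta^{b'a}$. This is nonzero, since $a/b\ne a'/b'$ for distinct ordered pairs of distinct primes. Hence the product of all $x^b-y^a$ with $a\ne b$ in $\mathcal Q$, $\max(a,b)<c_1B$, divides $H$. Orders add in $\mathbb C[[x,y]]$, so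
$$B\ \ge\sum_{a\ne b\in\mathcal Q,\ \max(a,b)<c_1B}\min(a,b)\ \ge\ c_2\frac{B^3}{(\log B)^2}\qquad\text{for large }B;$$
for the last bound use only the pairs in $(R/2,R]$ with $R=c_1B/2$. So $B<B_0$ with $B_0$ independent of $H$, and $V_0(\mathcal Q)\to\mathbb C[[x,y]]/(x,y)^{B_0}$ is injective. $\square$

**Step 4: finite rank.** In Lemma 7.2 the primes $a,b$ must avoid $t$, so no single $\mathcal Q$ serves all $t$. We split the primes into two halves and use multiplicativity in $t$.

**Proposition 7.4.** *$E_\alpha=\sum_{i=1}^rx_i(q_1)y_i(q_2)$ for some $r<\infty$ and formal power series $x_i$ in $q_1^{1/L^2}$, $y_i$ in $q_2$.*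

*Proof.* On families $\mathbf H=(H_u)_{u\in(\mathbb Z/L)^\times}$, $H_u\in R_L$, put
$$(\mathcal T_t\mathbf H)_u=\sum_{xz=t,\ (x,L)=1}\ \sum_{j\bmod z}z^{-k}H_{\bar xu}\Big(\frac{x\tau_1+L^2j}z,\tau_2\Big).$$
Write $H_u=\sum_{\nu\ge1}q_1^{\nu/L^2}H_u^{[\nu]}(q_2)$. The sum over $j$ of $e(\nu j/z)$ is $z$ if $z|\nu$ and $0$ otherwise, so
$$(\mathcal T_t\mathbf H)_u=\sum_{xz=t,\,(x,L)=1}z^{1-k}\sum_{z|\nu}q_1^{x\nu/(zL^2)}H^{[\nu]}_{\bar xu}.$$
Thus $\mathcal T_t$ preserves families in $R_L$. The coefficient of $q_1^{1/L^2}$ in $(\mathcal T_t\mathbf H)_u$ is $t^{1-k}H_u^{[t]}$, since $x\cdot(\nu/z)=1$ forces $x=1$, $z=\nu=t$.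

*Multiplicativity.* Put $(\mathcal A_x\mathbf H)_u=H_{\bar xu}(q_1^x,q_2)$ if $(x,L)=1$, and $\mathcal A_x=0$ otherwise. Put $(\mathcal B_z\mathbf H)_u=\sum_{z|\nu}q_1^{\nu/(zL^2)}H_u^{[\nu]}$. Then
$$\mathcal T_t=\sum_{xz=t}z^{1-k}\mathcal A_x\mathcal B_z,\qquad\mathcal A_x\mathcal A_{x'}=\mathcal A_{xx'},\qquad\mathcal B_z\mathcal B_{z'}=\mathcal B_{zz'}.$$
If $\gcd(x,z)=1$, then $\mathcal A_x\mathcal B_z=\mathcal B_z\mathcal A_x$: on both sides the coefficient at $q_1^{\nu/L^2}$ is $H^{[z\nu/x]}_{\bar xu}$, occurring when $x|\nu$ on the left and when $x|z\nu$ on the right, and these conditions agree. For coprime $t_1,t_2$ the factorizations $xz=t_1t_2$ are $x=x_1x_2$, $z=z_1z_2$ with $x_iz_i=t_i$. Hence $\mathcal T_{t_1t_2}=\mathcal T_{t_1}\mathcal T_{t_2}=\mathcal T_{t_2}\mathcal T_{t_1}$.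

*Translates of $E$.* Let $\mathbf E=(E_{u\alpha})_u$. Sort the sum for $(\mathcal T_t\mathbf E)_u$ by $e=\gcd(x,z,j)$, which is prime to $L$. Writing $x=ex_1$, $z=ez_1$, $j=ej_1$ with $j_1$ mod $z_1$ and $x_1z_1=t/e^2$,
$$(\mathcal T_t\mathbf E)_u=\sum_{e^2|t,\ (e,L)=1}e^{-k}G^{(t/e^2)}_{\bar eu\alpha}.$$
By Lemma 7.2, $(\mathcal T_t\mathbf E)_u(a\tau,b\tau)\in S_w(\Gamma^*_{ab})$ for all distinct primes $a,b\nmid tL$.

*Two halves of the primes.* Let $p_1<p_2<\cdots$ be all primes, $\mathcal P_1=\{p_1,p_3,\dots\}$, $\mathcal P_2=\{p_2,p_4,\dots\}$, and $\mathcal Q_1=\mathcal P_2\setminus\{p|L\}$, $\mathcal Q_2=\mathcal P_1\setminus\{p|L\}$. By the prime number theorem Lemma 7.3 applies to both. Let $\langle\mathcal P_i\rangle$ be the set of integers composed of primes of $\mathcal P_i$. For $t\in\langle\mathcal P_i\rangle$ the components of $\mathcal T_t\mathbf E$ lie in $V_0(\mathcal Q_i)$. So $\mathrm{span}\{\mathcal T_t\mathbf E:t\in\langle\mathcal P_i\rangle\}$ is finite-dimensional, with a basis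 $\mathcal T_{u_1}\mathbf E,\dots$ for $i=1$ and $\mathcal T_{v_1}\mathbf E,\dots$ for $i=2$. For $t=t_1t_2$ with $t_i\in\langle\mathcal P_i\rangle$,
$$\mathcal T_t\mathbf E=\mathcal T_{t_2}\mathcal T_{t_1}\mathbf E=\sum_ic_i\mathcal T_{t_2}\mathcal T_{u_i}\mathbf E=\sum_ic_i\mathcal T_{u_i}\mathcal T_{t_2}\mathbf E=\sum_{i,j}c_id_j\mathcal T_{u_i}\mathcal T_{v_j}\mathbf E.$$
So all $\mathcal T_t\mathbf E$, $t\ge1$, lie in one finite-dimensional space. Hence so do their coefficients at $q_1^{1/L^2}$, which for $u=1$ are $t^{1-k}E_\alpha^{[t]}(q_2)$. Expressing the $E_\alpha^{[t]}$ in a basis $y_1,\dots,y_r$ of their span gives the claim. $\square$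

## 8. Finite rank implies convergence

**Proposition 8.1.** *Let $x_1,\dots,x_r$ and $y_1,\dots,y_r\in\mathbb C[[q^{1/e}]]$ each be linearly independent. Suppose that for all rational $a,b>0$ the series $f_{a,b}=\sum_ix_i(q^a)y_i(q^b)$ is the $q$-expansion of a holomorphic function on $\mathbb H$. Then all $x_i,y_i$ converge for $|q|<1$, i.e. define holomorphic functions on $\mathbb H$.*

*Proof.* **Step 1: a functional equation with convergent coefficients.** Let $a_j=r+1-j$, so $a_1>\dots>a_r=1$. Then $\det(x_i(q^{a_j}))\ne0$. Indeed, after a change of basis the orders $o_i$ of the $x_i$ are distinct. The term of the determinant belonging to a bijection $i\mapsto j(i)$ has order $\sum o_ia_{j(i)}$, and by the rearrangement inequality exactly one bijection makes this minimal. Likewise for the $y_i$. Let $X=(x_i(q^{a_j}))_{j,i}$, $Y(q)=(y_i(q^{a_l}))_{i,l}$ and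
$$M_1=XY(q)=(f_{a_j,a_l}),\qquad M_2=XY(q^2)=(f_{a_j,2a_l}).$$
The entries of $M_1,M_2$ are holomorphic functions of $\theta=q^{1/e}$ on $|\theta|<1$, and $\det M_2\ne0$. The unknown $X$ cancels: with $C=M_2^{-1}M_1$, whose entries are meromorphic on $|\theta|<1$, and writing $Y(\theta)$ for $Y(q)$ as a matrix of series in $\theta$,
$$Y(\theta)=Y(\theta^2)C(\theta).\tag{7}$$

**Step 2: convergence near $0$.** Choose $p\ge0$ and $\rho<1$ with $\theta^pC$ holomorphic on $|\theta|\le\rho$. Write $Y=Y_<+\theta^{p+1}Z(\theta)$ with $Y_<$ the part of degree $\le p$, and $K=\theta^{p+1}C$, so $K(0)=0$. Then (7) becomes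
$$Z(\theta)=W(\theta)+Z(\theta^2)K(\theta),\qquad W=\theta^{-p-1}\big(Y_<(\theta^2)C-Y_<\big).$$
Here $W=Z-Z(\theta^2)K$ is a power series. Being meromorphic on $|\theta|\le\rho$ with no pole except possibly at $0$, it is holomorphic there. Iterating,
$$Z=\sum_{j\ge0}W(\theta^{2^j})K(\theta^{2^{j-1}})\cdots K(\theta^2)K(\theta)$$
formally, since the remainder after $J$ steps has order at least $J$. After shrinking $\rho$ so that $\|K\|\le\frac12$ on $|\theta|\le\rho$, the series converges uniformly there. So $Z$, and hence $Y$, converges near $0$.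

**Step 3: continuation.** If $Y$ is meromorphic on $|\theta|<\rho$, then (7) continues it meromorphically to $|\theta|<\rho^{1/2}$, and repeatedly to $|\theta|<1$. The column with $a_r=1$ consists of the $y_i$. So the $y_i$, and by symmetry the $x_i$, are meromorphic on $\mathbb H$ and holomorphic near $i\infty$, and $f_{a,b}(\tau)=\sum x_i(a\tau)y_i(b\tau)$ on $\mathbb H$.

**Step 4: no poles.** Suppose $p\in\mathbb H$ is a pole of some $x_i$. Let $h\ge1$ be the maximal pole order of the $x_i$ at $p$ and $c_i=\lim_{\tau\to p}(\tau-p)^hx_i(\tau)$, not all $0$. Let $c>0$ be rational such that no $y_i$ has a pole at $cp$. Since $f_{1,c}$ is holomorphic at $p$, multiplying $f_{1,c}(\tau)=\sum x_i(\tau)y_i(c\tau)$ by $(\tau-p)^h$ and letting $\tau\to p$ gives $\sum c_iy_i(cp)=0$. The points $cp$ accumulate in $\mathbb H$ away from poles, so $\sum c_iy_i\equiv0$, contradicting independence. Likewise for the $y_i$. $\square$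

Take $r$ minimal in Proposition 7.4; then the $x_i$ are linearly independent, and so are the $y_i$. By Lemma 6.1, $E_\alpha(q^a,q^b)=f_{s_\alpha(a,b)}$ is holomorphic on $\mathbb H$ for rational $a,b>0$. So $E_\alpha(\tau_1,\tau_2)=\sum x_i(\tau_1)y_i(\tau_2)$ is holomorphic on $\mathbb H\times\mathbb H$.

## 9. A transformation law for $E_\alpha$ in one variable

The purpose is to see the transformation $\tau_1\mapsto\tau_1/(1-\tau_1)$ acting on $E_\alpha$ alone. It will come from the obvious translation $\tau_1\mapsto\tau_1+1$ on the other side of the inversion (4). Put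
$$s^*(a,b)=s_\alpha(1/a,1/b)^{-1}=U_\alpha'^{-1}\mathrm{diag}(a,bs_2^{-1})U_\alpha^{-1}.$$
Since $U_\alpha'^{-1}E_{11}U_\alpha^{-1}=E_{11}$, we have $\mathrm{tr}(Ts^*(a,b))=aT_{11}+b\,\mathsf Y(T)$ with $\mathsf Y(T)\in\mathbb Q_{>0}$ of bounded denominator. Let $E^*=\sum_Ta(T)q_1^{T_{11}}q_2^{\mathsf Y(T)}$, a formal series with $E^*(a\tau,b\tau)=f_{s^*(a,b)}(\tau)$, and let
$$\tilde E(\tau_1,\tau_2)=(\det s_2)^k(\tau_1\tau_2^{n-1})^{-k}E_\alpha(-1/\tau_1,-1/\tau_2)=\sum_{i=1}^r\tilde x_i(\tau_1)\tilde y_i(\tau_2).$$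
Formula (4) with $s=s_\alpha(1/a,1/b)$, whose determinant is $a^{-1}b^{-(n-1)}\det s_2$, reads
$$E^*(a\tau,b\tau)=\tilde E(a\tau,b\tau)\qquad(a,b\in\mathbb Q_{>0},\ \tau\in\mathbb H).\tag{8}$$
We know $E^*$ only on these curves. To compare it with $\tilde E$ on $\mathbb H\times\mathbb H$ we must know that $E^*$ converges there.

**Step 1: $E^*$ has rank at most $r$.** Write $E^*=\sum A^*(X,Y)q_1^Xq_2^Y$ with $X\in\mathbb Z_{>0}$, $Y\in\frac1e\mathbb Z_{>0}$. By (8) and the rank of $\tilde E$, $\det[E^*(a_j\tau,b_l\tau)]_{0\le j,l\le r}=0$ for all rational $a_j,b_l>0$. Expanding by multilinearity, first in rows, then in columns, this determinant is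
$$\sum_{(X_j),(Y_l)}\det(A^*(X_j,Y_l))_{j,l}\;q^{\sum a_jX_j+\sum b_lY_l}.$$
Suppose some $(r+1)$-minor of $A^*$ is nonzero. Choose real $a_j,b_l>0$, all together linearly independent over $\mathbb Q$. Then distinct tuples have distinct exponents, and only finitely many tuples have exponent below a given bound. So among tuples with nonzero determinant the minimal exponent $\mu$ is attained by exactly one tuple $\mathbf t$. Now let $a_j',b_l'$ be rational with all ratios $a_j'/a_j,\ b_l'/b_l$ in $[\frac34,\frac54]$. Tuples with old exponent $\ge2\mu$ get new exponent $\ge\frac32\mu$, while $\mathbf t$ gets at most $\frac54\mu$. The finitely many remaining tuples with nonzero determinant keep a larger exponent than $\mathbf t$ if $a_j',b_l'$ are close enough to $a_j,b_l$. Then the determinant for $a'_j,b'_l$ has a nonzero coefficient, a contradiction. So $A^*$ has rank at most $r$.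

**Step 2: $E^*=\tilde E$.** By Step 1, $E^*$ is a finite sum $\sum x_i^*(q_1)y_i^*(q_2)$. Taking it of minimal length, Proposition 8.1 applies by Lemma 6.1, and $E^*$ is holomorphic on $\mathbb H\times\mathbb H$. By (8) with $\tau=i$ it agrees with $\tilde E$ at all $(ai,bi)$, $a,b\in\mathbb Q_{>0}$, a dense subset of $(i\mathbb R_{>0})^2$. Hence $E^*=\tilde E$.

**Step 3: the law.** As $T_{11}\in\mathbb Z$, $E^*(\tau_1+1,\tau_2)=E^*(\tau_1,\tau_2)$. That is, $(\tau_1+1)^{-k}E_\alpha(-1/(\tau_1+1),\cdot)=\tau_1^{-k}E_\alpha(-1/\tau_1,\cdot)$. Replace $\tau_1$ by $-1/\tau_1$; then $-1/(\tau_1+1)$ becomes $\tau_1/(1-\tau_1)$, and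
$$E_\alpha\Big(\frac{\tau_1}{1-\tau_1},\tau_2\Big)=(1-\tau_1)^kE_\alpha(\tau_1,\tau_2).\tag{9}$$

## 10. Fourier–Jacobi coefficients and a vanishing theorem

For $m\in\mathcal X_{n-1}$ and $\alpha\in\mathbb Q^{n-1}$ let $\psi_\alpha=\psi_\alpha^{(m)}=\sum_{\nu,r}a(T)q^{\nu+r'\alpha+m[\alpha]}$, the sum over $T\in\mathcal X_n$ with lower block $m$. Choose $s_2\in\mathcal P_{n-1}(\mathbb Z)$ with $\mathrm{tr}(m_1s_2)\ne\mathrm{tr}(ms_2)$ for all $m_1\ne m$ in $\mathcal X_{n-1}$. By Lemma 6.2 in degree $n-1$, a rational matrix near a generic one has this property, and we may clear denominators. Then $\psi_\alpha^{(m)}$ is the coefficient of $q_2^{\mathrm{tr}(ms_2)}$ in $E_\alpha$, a linear combination of the $x_i$. Section 8 and (9) give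
$$\psi_\alpha\text{ is holomorphic on }\mathbb H\text{ and }\ \psi_\alpha\Big(\frac\tau{1-\tau}\Big)=(1-\tau)^k\psi_\alpha(\tau)\quad\text{for all }\alpha\in\mathbb Q^{n-1}.\tag{10}$$

**Step 1: theta decomposition.** Fix $m$. With $v=U_\lambda$, $\lambda\in\mathbb Z^{n-1}$, the Koecher condition sends $r$ to $r+2m\lambda$ and preserves $m$ and $\det T$. So $a(T)$ depends only on $r$ mod $2m\mathbb Z^{n-1}$ and on $\nu-\frac14m^{-1}[r]=\det T/\det m$. Put
$$h_\mu=\sum_\nu a\begin{pmatrix}\nu&\mu'/2\\\mu/2&m\end{pmatrix}q^{\nu-m^{-1}[\mu]/4},$$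
a formal series with positive exponents, depending only on $\mu$ mod $2m\mathbb Z^{n-1}$. Since $\nu+r'\alpha+m[\alpha]=(\nu-\frac14m^{-1}[r])+m[\alpha+\frac12m^{-1}r]$, we get $\psi_\alpha=\sum_{\mu\bmod2m}h_\mu\vartheta_\mu(\cdot\,;\alpha)$ with
$$\vartheta_\mu(\tau;\alpha)=\sum_{r\equiv\mu\,(2m)}q^{m[\alpha+m^{-1}r/2]}=e(m[\alpha]\tau)\,\theta_\mu(\tau,\alpha\tau),\qquad\theta_\mu(\tau,z)=\sum_{r\equiv\mu\,(2m)}q^{m^{-1}[r]/4}e(r'z).$$
*Example.* For $n=2$, $m=1$ there are two classes $\mu=0,1$, and $\det T/\det m=\nu-r^2/4$.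

**Step 2: $h_\mu$ is holomorphic on $\mathbb H$.** Fix $\tau_0\in\mathbb H$. The entire functions $z\mapsto\theta_\mu(\tau_0,z)$ are linearly independent, because their Fourier supports are disjoint. They remain independent on $\mathbb R^{n-1}\tau_0$, since an entire function of $z=\tau_0x$ vanishing for real $x$ vanishes, and on the dense subset $\mathbb Q^{n-1}\tau_0$. So there are $\alpha_j\in\mathbb Q^{n-1}$, $1\le j\le\det(2m)$, with $\det(\vartheta_\mu(\tau_0;\alpha_j))\ne0$. Solve the formal system $\psi_{\alpha_j}=\sum_\mu h_\mu\vartheta_\mu(\cdot\,;\alpha_j)$ by Cramer's rule: $h_\mu$ is the expansion at $q=0$ of a quotient of two functions holomorphic in $q^{1/e}$ on $|q|<1$, with denominator nonzero at $\tau_0$. So $h_\mu$ converges near $q=0$ and continues to a meromorphic function on $\mathbb H$, holomorphic at $\tau_0$. The continuation does not depend on the $\alpha_j$, and $\tau_0$ is arbitrary.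

**Step 3: an invariant function.** The purpose is to turn (10) into invariance under all of $\mathrm{SL}_2(\mathbb Z)$. Put $\varphi(\tau,z)=\sum_\mu h_\mu(\tau)\theta_\mu(\tau,z)$, holomorphic on $\mathbb H\times\mathbb C^{n-1}$. For $r=\mu+2m\lambda$ we have $\frac14m^{-1}[r]=\frac14m^{-1}[\mu]+\mu'\lambda+m[\lambda]$, so all $q$-exponents of $\varphi$ are integers and $\varphi(\tau+1,z)=\varphi(\tau,z)$. Also $\psi_\alpha(\tau)=e(m[\alpha]\tau)\varphi(\tau,\alpha\tau)$. Let $\tilde\tau=\tau/(1-\tau)$, so $\tilde\tau-\tau=\tau^2/(1-\tau)$ and $\frac1{1-\tau}=1+\tilde\tau$. With $z=\alpha\tau$, (10) reads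
$$\varphi\Big(\tilde\tau,\frac z{1-\tau}\Big)=(1-\tau)^ke\Big(\frac{-m[z]}{1-\tau}\Big)\varphi(\tau,z)\tag{11}$$
for $z\in\mathbb Q^{n-1}\tau$, hence for all $z\in\mathbb C^{n-1}$, as in Step 2. For $\alpha,\beta\in\mathbb R^{n-1}$ put $\psi_{\alpha,\beta}(\tau)=e(m[\alpha]\tau)\varphi(\tau,\alpha\tau+\beta)$. For $z=\alpha\tau+\beta$,
$$\frac z{1-\tau}=(\alpha+\beta)\tilde\tau+\beta,\qquad\frac{m[z]}{1-\tau}=m[\alpha](\tilde\tau-\tau)+2\alpha'm\beta\,\tilde\tau+m[\beta](1+\tilde\tau)=m[\alpha+\beta]\tilde\tau-m[\alpha]\tau+m[\beta].$$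
So (11) gives $\psi_{\alpha+\beta,\beta}(\tilde\tau)=(1-\tau)^ke(-m[\beta])\psi_{\alpha,\beta}(\tau)$. With periodicity in $\tau$,
$$|\psi_{\alpha+\beta,\beta}(\tilde\tau)|=|1-\tau|^k|\psi_{\alpha,\beta}(\tau)|,\qquad|\psi_{\alpha,\beta}(\tau+1)|=|\psi_{\alpha,\alpha+\beta}(\tau)|.$$
From $\psi_{\alpha,\beta}=\sum_\mu h_\mu\sum_{r\equiv\mu\,(2m)}e(r'\beta)q^{m[\alpha+m^{-1}r/2]}$ we see that $|\psi_{\alpha,\beta}|$ is $\mathbb Z^{n-1}$-periodic in $\beta$. It is so in $\alpha$ too: $\alpha\mapsto\alpha+\lambda$ amounts to the shift $r\mapsto r-2m\lambda$ in $e(r'\beta)$, which only produces the factor $e(-2\lambda'm\beta)$ of absolute value $1$. The maps $(\alpha,\beta)\mapsto(\alpha+\beta,\beta)$ and $(\alpha,\beta)\mapsto(\alpha,\alpha+\beta)$ preserve measure on the torus, and $\mathrm{Im}\,\tilde\tau=y/|1-\tau|^2$ with $y=\mathrm{Im}\,\tau$. Therefore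
$$y^k\int_{[0,1]^{2(n-1)}}|\psi_{\alpha,\beta}(\tau)|^2\,d\alpha\,d\beta$$
is invariant under $\tau\mapsto\tau+1$ and $\tau\mapsto\tau/(1-\tau)$, which generate the action of $\mathrm{SL}_2(\mathbb Z)$. By Parseval in $\beta$ the integral over $\beta$ is $\sum_\mu|h_\mu|^2\sum_{r\equiv\mu}e^{-4\pi ym[\alpha+m^{-1}r/2]}$. Writing $r=\mu+2m\lambda$ and unfolding the sum over $\lambda$ against $\alpha\in[0,1]^{n-1}$, we get
$$y^k\sum_\mu|h_\mu|^2\int_{\mathbb R^{n-1}}e^{-4\pi ym[x]}dx=4^{-(n-1)/2}(\det m)^{-1/2}\,y^\kappa\sum_\mu|h_\mu|^2,\qquad\kappa=k-\tfrac{n-1}2.$$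
So $\mathcal H(\tau)=y^\kappa\sum_\mu|h_\mu(\tau)|^2$ is $\mathrm{SL}_2(\mathbb Z)$-invariant.

**Lemma 10.1.** *If $(h_\mu)\ne0$ and $\lambda>0$ is the smallest exponent occurring in the $h_\mu$, then $\lambda\le\kappa/(2\sqrt3\,\pi)$.*

*Proof.* Each $h_\mu$ is $q^\lambda$ times a holomorphic function of $q^{1/e}$ on $|q|<1$, for suitable $e$. So $\mathcal H\to0$ uniformly as $y\to\infty$. By invariance $\mathcal H$ attains its maximum, which is positive, at some $\tau_0$ in the standard fundamental domain, and $y_0=\mathrm{Im}\,\tau_0\ge\sqrt3/2$. The function $\mathcal S=\sum_\mu|h_\mu q^{-\lambda}|^2=e^{4\pi\lambda y}y^{-\kappa}\mathcal H$ is a sum of squared absolute values of holomorphic functions of $q^{1/e}$ on the full disc, hence subharmonic there. Let $0<y_1<y_0$. By the maximum principle on the disc $\mathrm{Im}\,\tau\ge y_1$,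
$$e^{4\pi\lambda y_0}y_0^{-\kappa}\mathcal H(\tau_0)=\mathcal S(\tau_0)\le\max_{\mathrm{Im}\,\tau=y_1}\mathcal S\le e^{4\pi\lambda y_1}y_1^{-\kappa}\mathcal H(\tau_0).$$
So $4\pi\lambda(y_0-y_1)\le\kappa\log(y_0/y_1)$. Dividing by $y_0-y_1$ and letting $y_1\to y_0$ gives $4\pi\lambda y_0\le\kappa$. Hence $\kappa>0$ and $\lambda\le\kappa/(4\pi y_0)\le\kappa/(2\sqrt3\,\pi)$. $\square$

**Proposition 10.2.** *If $0\ne F\in V_k$, there is $T$ with $a(T)\ne0$ and $\det(T)^{1/n}\le\gamma_n\kappa/(2\sqrt3\,\pi)$. Hence $\dim V_k\le C_nk^N(1+\log k)^{n-1}$.*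

*Proof.* **Step 1: choice of the lower block.** Among the lower blocks of all $T$ with $a(T)\ne0$ let $m$ have minimal determinant. This is possible because $\det(2m)\in\mathbb Z_{>0}$. For this $m$, $(h_\mu)\ne0$. Let $T$ be in the support with lower block $m$. The support is invariant under $T\mapsto v'Tv$, $v\in\mathrm{GL}_n(\mathbb Z)$. The values of $T^{-1}$ at primitive integral vectors are the numbers
$$((v'Tv)^{-1})_{11}=\det(m_v)/\det T,$$
with $m_v$ the lower block of $v'Tv$. By the choice of $m$ the smallest of them is $\det m/\det T$, attained at $v=I$. By Hermite's inequality $\det m/\det T\le\gamma_n\det(T)^{-1/n}$, so $\det T/\det m\ge\gamma_n^{-1}\det(T)^{1/n}$. Apply this to a $T$ with lower block $m$ realizing $\lambda=\det T/\det m$ in Lemma 10.1: $\gamma_n^{-1}\det(T)^{1/n}\le\kappa/(2\sqrt3\,\pi)$.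

**Step 2: counting.** So, as $\kappa\le k$, $F\in V_k$ is determined by its coefficients at representatives of the $\mathrm{GL}_n(\mathbb Z)$-classes with $\det T\le(c_nk)^n$. Minkowski reduced representatives satisfy $t_{11}\le\dots\le t_{nn}$, $|2t_{ij}|\le t_{ii}$ for $i<j$, and $\prod t_{ii}\le D:=C(c_nk)^n$. For a given diagonal there are at most $\prod_i(3t_{ii})^{n-i}$ choices. By Chebyshev's sum inequality, as $\log t_{ii}$ increases and $n-i$ decreases with mean $\frac{n-1}2$, this is $\ll(\prod t_{ii})^{(n-1)/2}\le D^{(n-1)/2}$. The number of $n$-tuples of positive integers with product $\le D$ is at most $D(1+\log D)^{n-1}$ for $D\ge1$ (by induction on $n$, summing $\frac Dt(1+\log\frac Dt)^{n-2}$ over $t\le D$), and $0$ for $D<1$. As $D^{(n+1)/2}\ll k^N$, the bound follows. $\square$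

Since $S_n^k\subseteq V_k$, Proposition 10.2 contains Theorem C(ii).

## 11. $F$ is algebraic over Siegel modular forms

The formal series $\sum c(T)q_n^T$ over half-integral $T\ge0$ form a ring. It is a domain: for a generic $Y_0$ the numbers $\mathrm{tr}(Y_0T)$ are pairwise distinct, finitely many lie below any bound, and the product of the lowest terms of two nonzero series is the lowest term of the product.

**Step 1: independent forms of one weight.** The field of Siegel modular functions of degree $n\ge2$, formed by quotients of forms of equal weight for $\mathrm{Sp}_n(\mathbb Z)$, has transcendence degree $N$ over $\mathbb C$ (Siegel; see Klingen, *Introductory Lectures on Siegel Modular Forms*, or Freitag, *Siegelsche Modulfunktionen*). Taking a common denominator of $N$ independent functions we get $g_0,\dots,g_N\in M_n^{w_0}$, of one weight $w_0>0$, with $g_i/g_0$ ($1\le i\le N$) algebraically independent. A nonzero homogeneous polynomial in $g_0,\dots,g_N$ of degree $d$ is $g_0^d$ times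 a nonzero polynomial in the $g_i/g_0$, so it is a nonzero modular form.

**Step 2: too many products.** Let $0\ne F\in V_k$. For $R\ge1$ consider the products
$$g^{\mathbf e}F^{w_0i},\qquad1\le i\le R,\quad|\mathbf e|=k(R-i).$$
By Section 6, Step 3, they lie in $V_K$ with $K=w_0k(R-i)+kw_0i=w_0kR$. There are $\sum_{i=1}^R\binom{k(R-i)+N}N\ge cR^{N+1}$ of them, with $c>0$, while $\dim V_K=O(R^N(1+\log R)^{n-1})$ by Proposition 10.2. So for large $R$ there is a nontrivial linear relation
$$\sum_{i=1}^Rp_iF^{w_0i}=0,\qquad p_i\in M_n^{w_0k(R-i)},$$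
with $p_i$ homogeneous polynomials in the $g$'s, not all $0$ as polynomials and hence not all $0$ as forms.

**Step 3: the equation.** Let $i_0$ and $i_1$ be the least and the largest $i$ with $p_i\ne0$. The ring is a domain, so we may divide by $F^{w_0i_0}$. If $i_0=i_1$ this would read $p_{i_0}=0$, so $i_1>i_0$. With $d=w_0(i_1-i_0)\ge1$ and $c_0=p_{i_1}\ne0$ we obtain modular forms $c_1,\dots,c_d$ (some possibly $0$) with $c_0F^d+c_1F^{d-1}+\dots+c_d=0$. Multiplying by $c_0^{d-1}$,
$$(c_0F)^d+b_1(c_0F)^{d-1}+\dots+b_d=0,\qquad b_j=c_0^{j-1}c_j.\tag{12}$$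

## 12. Uniform bounds, convergence, and the end of the proof of Theorem A

Let $0\ne F\in V_k$.

**Step 1: one bound for all $s$, away from the zeros of $c_0$.** The substitution $q_n^T\mapsto q^{\mathrm{tr}(sT)}$, $s\in\mathcal P_n(\mathbb Z)$, is a ring homomorphism, and all series that result from (12) converge on $\mathbb H$. So $c_0(\tau s)f_s(\tau)$ is a root of $X^d+\sum b_j(\tau s)X^{d-j}$ for every $\tau\in\mathbb H$. The $b_j$ are bounded on $\{X+iY:Y\in K\}$ for compact $K\subset\mathcal P_n(\mathbb R)$, by periodicity in $X$. A root is at most $1+\sum|b_j|$ in absolute value. So there is $C_K$, independent of $s$, with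
$$|c_0(\tau s)f_s(\tau)|\le C_K\quad\text{whenever }\mathrm{Im}(\tau)s\in K.\tag{13}$$

**Step 2: removing $c_0$.**

**Lemma 12.1.** *Let $Y_0$ be generic. There are a neighborhood $\mathcal U$ of $Y_0$ and $C<\infty$ with $|f_s(\tau)|\le C$ for all $s\in\mathcal P_n(\mathbb Z)$, $\tau\in\mathbb H$ with $\mathrm{Im}(\tau)s\in\mathcal U$.*

*Proof.* Let $c_0=\sum c(T)q_n^T$. For $X\in\mathrm{Sym}_n(\mathbb R)$ the function
$$\tau\mapsto c_0(X+\tau Y_0)=\sum_Tc(T)e(\mathrm{tr}(TX))e(\tau\,\mathrm{tr}(TY_0))$$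
has pairwise distinct frequencies. It is not identically zero, because its leading term dominates as $\mathrm{Im}\,\tau\to\infty$. Hence for each $X_0$ there is $\rho=\rho(X_0)\in(0,\frac12)$ such that $c_0(X_0+(i+\zeta)Y_0)\ne0$ for $|\zeta|=\rho$. The function $\min_{|\zeta|=\rho}|c_0(X+(i+\zeta)Y)|$ is continuous in $(X,Y)$. So it is bounded below by some $\delta(X_0)>0$ on a product $\mathcal N(X_0)\times\mathcal U(X_0)$ of neighborhoods of $X_0$ and $Y_0$. As $c_0$ is periodic in $X$ and $\mathrm{Sym}_n(\mathbb R)/\mathrm{Sym}_n(\mathbb Z)$ is compact, finitely many $\mathcal N(X_j)$ cover it. Let $\mathcal U$ be a neighborhood of $Y_0$, relatively compact in $\mathcal P_n(\mathbb R)$ and contained in $\bigcap_j\mathcal U(X_j)$, and let $\delta=\min_j\delta(X_j)$. Then for all $X$ and all $Y\in\mathcal U$ there is $\rho\in(0,\frac12)$ with $|c_0(X+(i+\zeta)Y)|\ge\delta$ on $|\zeta|=\rho$.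

Now let $t=\mathrm{Im}\,\tau$, $Y=ts\in\mathcal U$, $X=\mathrm{Re}(\tau)s$, and $\rho$ as just found. For $\tau_\zeta=\tau+\zeta t$ we have $\tau_\zeta s=X+(i+\zeta)Y$. For $|\zeta|\le\frac12$ moreover $\mathrm{Im}(\tau_\zeta)s=(1+\mathrm{Im}\,\zeta)Y$ lies in the compact set $K=\{(1+\eta)Y:Y\in\overline{\mathcal U},\ |\eta|\le\frac12\}$. By the maximum principle in $\zeta$ and (13), $|f_s(\tau)|\le\max_{|\zeta|=\rho}|f_s(\tau_\zeta)|\le C_K/\delta$. $\square$

**Step 3: convergence.** This is the argument of Section 4, now with its missing ingredient. Let $T_0\in\mathcal X_n$ and $Y_0$ be generic. Take $Y=ts\in\mathcal U$ with $s\in\mathcal P_n(\mathbb Z)$, $t>0$, so close to $Y_0$ that Lemma 6.2 applies. Such $Y$ exist arbitrarily close to $Y_0$. Then $a(T_0)$ is exactly the coefficient of $q^{\mathrm{tr}(sT_0)}$ in $f_s$, a series in integral powers of $q$, so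
$$|a(T_0)|=\Big|\int_0^1f_s(x+it)\,e(-(x+it)\mathrm{tr}(sT_0))\,dx\Big|\le Ce^{2\pi\mathrm{tr}(YT_0)}.$$
The constant $C$ does not depend on $T_0$ or $s$. Letting $Y\to Y_0$,
$$|a(T)|\le C(Y_0)e^{2\pi\mathrm{tr}(Y_0T)}\quad\text{for all }T\in\mathcal X_n\text{ and all generic }Y_0.$$
Given $Y\in\mathcal P_n(\mathbb R)$ choose a generic $Y_0$ with $Y-Y_0>0$. Then $\sum|a(T)|e^{-2\pi\mathrm{tr}(YT)}\le C(Y_0)\sum e^{-2\pi\mathrm{tr}((Y-Y_0)T)}<\infty$, locally uniformly in $Y$.

**Step 4: modularity.** By Proposition 4.1, $F\in S_n^k$. This proves Theorem A, and with Section 5 also Theorem B. $\blacksquare$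

## 13. Every finite $S$ leaves infinitely many dimensions: Theorem C

Part (ii) was proved in Section 10. For (i) let $S$ be finite and $0\ne G_0\in S_n^{k_0}$ with $k_0\equiv k\bmod2$.

**Step 1: such $G_0$ exists for even $k$.** For example, take the product of the $8$th powers of all even theta constants. It lies in $M_n^{4\cdot2^{n-1}(2^n+1)}$ by the theta transformation formula (Igusa), it is nonzero, and it is a cusp form because some factors are annihilated by the Siegel operator.

**Step 2: many cusp forms vanishing on all the curves.** Let $g_0,\dots,g_N$, of weight $w_0$, be as in Section 11. Let $w_1>n+1$ be an even multiple of $w_0$, and let $\mathcal E=1+\cdots\in M_n^{w_1}$ be the Siegel Eisenstein series. Multiplying $G_0$ by an Eisenstein series of suitable even weight $>n+1$ we may assume $k_0\equiv k\bmod w_1$. For large $j$, $S_n^{k+jw_1}$ contains $G_0$ times all monomials of degree $(k+jw_1-k_0)/w_0$ in the $g_i$, and these are linearly independent. So $\dim S_n^{k+jw_1}\ge cj^N$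 with $c>0$, and $N\ge3$. On the other hand, by Lemma 3.1 a cusp form on $\Gamma_0(\ell_s)$, where $\ell_s$ is the $\ell$ of $s$, is determined by a number of coefficients linear in the weight. So $\sum_{s\in S}\dim S_{n(k+jw_1)}(\Gamma_0(\ell_s))=O_S(j)$. Hence the space $W_j\subset S_n^{k+jw_1}$ of forms $G$ with $G(\tau s)=0$ for all $s\in S$ has $\dim W_j\to\infty$.

**Step 3: dividing back to weight $k$.** The constant term of $\mathcal E$ is $1$, and every half-integral $T\ge0$, $T\ne0$, has trace $\ge1$. So $\mathcal E^{-j}$ exists as a formal series over $T\ge0$, by the geometric series. For $G\in W_j$ the series $G\mathcal E^{-j}$ is supported on $\mathcal X_n$, as positive definite plus semidefinite is positive definite. It is of Koecher type $(n,k)$, because $w_1$ is even. The map $E_{s,\gamma,P}$ is multiplicative (weights adding), so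
$$E_{s,\gamma,P}(G\mathcal E^{-j})\cdot E_{s,\gamma,P}(\mathcal E)^j=E_{s,\gamma,P}(G).$$
The right side is the expansion of $(\phi_s^*G)|\gamma=0$, and $E_{s,\gamma,P}(\mathcal E)$ has nonzero constant term $\det(D^*)^{-w_1}$. Hence $E_{s,\gamma,P}(G\mathcal E^{-j})=0$ for all $s\in S$ and all $\gamma,P$, and the relations hold with $f=0$. So $W_j\mathcal E^{-j}\subset V(S)$ for all large $j$, and $\dim V(S)=\infty$.

**Step 4: no $S$ serves all $\mathcal T$.** By Proposition 10.2, $\dim S_n^k<\infty$. Choose $\dim S_n^k+1$ linearly independent members of $V(S)$, and a finite $\mathcal T\subseteq\mathcal X_n$ on whose coordinates they are still independent. For this $\mathcal T$ the space of $\mathcal T$-partial sums of $V(S)$ has larger dimension than that of $S_n^k$, so the two differ. $\blacksquare$
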